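\title{Groups of roots of unity without short linear relations over a finite field}

\begin{abstract}
Let $q$ be a prime power and $m$ a positive integer. We prove that there are infinitely many primes $r$ such that any at most $m$ distinct $r$-th roots of unity in $\overline{\mathbb F}_q$ are linearly independent over $\mathbb F_q$. In particular, for these $r$ every relation $a_1\zeta_1+\cdots+a_m\zeta_m=0$ with $a_i\in\mathbb F_q$ and $\zeta_i^r=1$ has $a_1+\cdots+a_m=0$. The primes $r$ are divisors of the numbers $q^K-n$ for a fixed $n\ge2$ coprime to $q$. On $r$-th roots of unity a power of Frobenius then acts as $x\mapsto x^n$, so a linear relation produces many solutions of a system of diagonal equations of bounded degree. A tangent space computation shows that these solutions are isolated, and B\'ezout's theorem bounds their number independently of $q$ and $r$.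
\end{abstract}

\section{The problem and the results}

Let $q$ be a power of a prime $p$, fix an algebraic closure $\overline{\mathbb F}_q$ of $\mathbb F_q$, and for $r\ge1$ let $\mu_r\subseteq\overline{\mathbb F}_q^{\times}$ be the group of $r$-th roots of unity. Consider a linear equation $a_1x_1+\cdots+a_mx_m=0$ with coefficients in $\mathbb F_q$, to be solved with all $x_i\in\mu_r$. If $a_1+\cdots+a_m=0$, then $x_1=\cdots=x_m=1$ is a solution, whatever $r$ is. The following condition says that the other equations have no solution.

\medskip
\noindent$\operatorname{Cond}(m,q,r)$: \emph{for every $(a_1,\dots,a_m)\in\mathbb F_q^m$ with $a_1+\cdots+a_m\ne0$ and every $(\zeta_1,\dots,\zeta_m)\in\mu_r^m$, we have $a_1\zeta_1+\cdots+a_m\zeta_m\ne0$.}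
\medskip

The condition holds for $r=1$, and it becomes harder to satisfy when $r$ is replaced by a multiple or when $m$ grows (a shorter relation is padded with zero coefficients). It is therefore natural to ask whether it holds for arbitrarily large groups $\mu_r$. Since $x\mapsto x^p$ is injective, $\mu_{pr}=\mu_r$, and one takes $r$ coprime to $q$; then $\mu_r$ is cyclic of order exactly $r$.

\medskip
\noindent\textbf{Conjecture $\operatorname{Conj}(m,q)$.} \emph{The condition $\operatorname{Cond}(m,q,r)$ holds for infinitely many positive integers $r$ coprime to $q$.}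
\medskip

The problem, which comes from \cite{LG}, is to decide whether $\operatorname{Conj}(m,q)$ holds for all $m$ and $q$. It is known to hold for every $q$ when $m\le3$: for such $m$, both $\operatorname{Cond}(m,2^u,4^{uv}+1)$ and $\operatorname{Cond}(m,q,\frac{q^{2v}+1}{2})$ hold for all natural numbers $u,v$ and all odd prime powers $q$. We prove the conjecture in general, by way of a stronger property.

\medskip
\noindent$\operatorname{LI}(m,q,r)$: \emph{any at most $m$ distinct elements of $\mu_r$ are linearly independent over $\mathbb F_q$.}
\medskip

This implies $\operatorname{Cond}(m,q,r)$. Indeed, in a relation $\sum_{i=1}^ma_i\zeta_i=0$ collect the equal $\zeta_i$ to obtain $\sum_\zeta A_\zeta\zeta=0$ over at most $m$ distinct $\zeta$. Independence gives $A_\zeta=0$ for all $\zeta$, so $\sum_ia_i=\sum_\zeta A_\zeta=0$.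

\begin{theorem}\label{thm:main}
For every positive integer $m$ and every prime power $q$ there are infinitely many primes $r$ for which $\operatorname{LI}(m,q,r)$ holds. In particular, $\operatorname{Conj}(m,q)$ holds.
\end{theorem}

The primes come from a criterion. For coprime integers $n$ and $\ell$ let $\operatorname{ord}_\ell(n)$ be the multiplicative order of $n$ modulo $\ell$, and let $\langle q\rangle\bmod r$ be the subgroup of $(\mathbb Z/r)^\times$ generated by $q$.

\begin{theorem}\label{thm:crit}
Let $m\ge1$ and $n\ge2$, and let $E=E(m,n)$ be the constant of Theorem~\ref{thm:span} below. Let $q$ be a prime power coprime to $n$, and let $r$ be coprime to $qn$ and such that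
\begin{itemize}
\item[(i)] $n\in\langle q\rangle\bmod r$, and
\item[(ii)] every prime $\ell\mid r$ satisfies $\operatorname{ord}_\ell(n)>E$.
\end{itemize}
Then $\operatorname{LI}(m,q,r)$ holds, and hence so does $\operatorname{Cond}(m,q,r)$.
\end{theorem}

A prime $\ell\nmid n$ has $\operatorname{ord}_\ell(n)\le E$ exactly when it divides $\prod_{1\le e\le E}(n^e-1)$. So (ii) excludes only a finite set of primes, which depends on $m$ and $n$ but not on $q$ or on the characteristic. For fixed $q$ coprime to $n$, all but finitely many primes $r$ with $n\in\langle q\rangle\bmod r$ satisfy $\operatorname{LI}(m,q,r)$.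

Section~\ref{sec:first} shows which $r$ must be avoided. Section~\ref{sec:frob} reduces Theorem~\ref{thm:crit} to a statement about the power map $x\mapsto x^n$ over an arbitrary algebraically closed field and proves that statement by hand for three roots of unity; Section~\ref{sec:span} proves it in general. Section~\ref{sec:primes} supplies the primes. The constant $E(m,n)$ is not explicit, and Section~\ref{sec:order} gives an explicit sufficient condition and a necessary condition in terms of $\operatorname{ord}_r(q)$.

\section{First cases and obstructions}\label{sec:first}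

Let $r$ be coprime to $q$ and put $d=\operatorname{ord}_r(q)$. We recall that the Frobenius map $x\mapsto x^q$ is an automorphism of $\overline{\mathbb F}_q$ with fixed field $\mathbb F_q$. A generator $\zeta$ of $\mu_r$ is fixed by its $K$-th iterate exactly when $q^K\equiv1\pmod r$. Hence $\mathbb F_q(\mu_r)=\mathbb F_{q^d}$, and the minimal polynomial of $\zeta$ over $\mathbb F_q$ has degree $d$.

\emph{Two terms.} For $m=1$ there is nothing to prove. A relation $a_1\zeta_1+a_2\zeta_2=0$ with $(a_1,a_2)\neq(0,0)$ has both coefficients nonzero and puts $\rho=\zeta_1/\zeta_2=-a_2/a_1$ in $\mu_r\cap\mathbb F_q^\times$, a group of order $\gcd(r,q-1)$. If this group is trivial, then $\rho=1$ and $a_1+a_2=0$. If it contains $\rho\ne1$, then $1\cdot\rho+(-\rho)\cdot1=0$ is a relation with coefficient sum $1-\rho\ne0$. Thus $\operatorname{Cond}(2,q,r)$ holds if and only if $\gcd(r,q-1)=1$.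

\emph{Small prime factors.} If $r$ has a prime factor $\ell\le m$, then $\operatorname{Cond}(m,q,r)$ fails: the $\ell$ elements of $\mu_\ell\subseteq\mu_r$ are the roots of $x^\ell-1$, so their sum is $0$, while the coefficient sum is $\ell\ne0$ in $\mathbb F_q$. Some exclusion of small primes, as in condition (ii), is therefore necessary. It is not sufficient.

\begin{example}\label{ex:mersenne}
Let $q=2$ and $r=2^d-1$ with $d$ prime, so that $\mu_r=\mathbb F_{2^d}^\times$. Every prime $\ell\mid r$ has $\operatorname{ord}_\ell(2)=d$, so $d\mid\ell-1$ and $\ell>d$. For $\zeta\in\mathbb F_{2^d}\setminus\mathbb F_2$ the elements $1,\zeta,1+\zeta$ lie in $\mu_r$ and sum to $0$, with coefficient sum $3=1\ne0$. So $\operatorname{Cond}(3,2,r)$ fails although all prime factors of $r$ are large. For fixed odd $n$ and large prime $d$, these $r$ are coprime to $2n$ and satisfy (ii); hence (i) cannot be dropped from Theorem~\ref{thm:crit}.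
\end{example}

\emph{What to expect.} In Example~\ref{ex:mersenne} the group $\mu_r$ fills its field. At the other extreme, let $r$ be prime and $d=r-1$. A relation among distinct elements of $\mu_r$ is a polynomial of degree less than $r$ vanishing at $\zeta$. It is a scalar multiple of the minimal polynomial $1+x+\cdots+x^{r-1}$, so a nonzero relation has $r$ terms and $\operatorname{LI}(r-1,q,r)$ holds. In between, there are at most $(qr)^m$ combinations with $m$ terms, and they take values in a field with $q^d$ elements. If the values were random, a relation would be unlikely once $d$ is much larger than $m(1+\log_qr)$. Since $d$ ranges between $\log_qr$ and $r-1$, one expects the conjecture to be true. The difficulty is to turn this into a proof for infinitely many $r$: the case $d=r-1$ never occurs when $q$ is a square and $r$ is an odd prime, and the explicit criterion of Section~\ref{sec:order} needs $d$ larger than a power of $r$. Theorem~\ref{thm:crit} assumes no lower bound on $d$.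

\section{Frobenius as a power map of small degree}\label{sec:frob}

A relation $\sum A_i\zeta_i=0$ with $A_i\in\mathbb F_q$ is preserved by Frobenius: $\sum A_i\zeta_i^{q^K}=0$ for all $K$. As polynomial equations in the $\zeta_i$ these carry no new information, since each is a power of the first. But on $\mu_r$ the exponent matters only modulo $r$. If $q^K\equiv n\pmod r$ with $n$ small and prime to $p$, then $\sum A_i\zeta_i^{n}=0$, and this equation has small degree and nonzero derivative. Iterating, the vector $(A_i)$ is orthogonal to all the vectors $(\zeta_i^{n^j})_i$. At this point $q$ has disappeared from the problem, and the following theorem applies.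

\begin{theorem}\label{thm:span}
Let $m\ge1$ and $n\ge2$. There is a constant $E=E(m,n)\ge1$ with the following property. Let $k$ be an algebraically closed field with $n\ne0$ in $k$. Let $r\ge1$ be coprime to $n$ and such that every prime $\ell\mid r$ satisfies $\operatorname{ord}_\ell(n)>E$. Let $t_1,\dots,t_{m'}\in k$ be distinct, with $m'\le m$ and $t_i^r=1$. Then the vectors
\[
v_j=\bigl(t_1^{n^j},\dots,t_{m'}^{n^j}\bigr),\qquad j=0,1,2,\dots,
\]
span $k^{m'}$.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:crit} from Theorem~\ref{thm:span}]
By (i) there is $K\ge1$ with $q^K\equiv n\pmod r$. Let $\zeta_1,\dots,\zeta_{m'}\in\mu_r$ be distinct, $m'\le m$, and let $\sum_iA_i\zeta_i=0$ with $A_i\in\mathbb F_q$. The automorphism $x\mapsto x^{q^{Kj}}$ fixes the $A_i$, and $q^{Kj}\equiv n^j\pmod r$, so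
\[
0=\sum_iA_i\zeta_i^{q^{Kj}}=\sum_iA_i\zeta_i^{n^j}\qquad\text{for all }j\ge0 .
\]
Since $\gcd(n,q)=1$, we have $n\ne0$ in $k=\overline{\mathbb F}_q$, and by (ii) Theorem~\ref{thm:span} applies. The linear form $x\mapsto\sum_iA_ix_i$ vanishes on a spanning set of $k^{m'}$, so all $A_i$ are $0$.
\end{proof}

The mechanism behind Theorem~\ref{thm:span} is visible for three roots of unity.

\begin{example}\label{ex:three}
Let $n=2$, $m=3$, $\operatorname{char}k\ne2$, and let $r$ be odd. Suppose that $b\in k^3$ is nonzero and $\sum_ib_it_i^{2^j}=0$ for all $j\ge0$, where $t_1,t_2,t_3$ are distinct with $t_i^r=1$. We show that $3\mid r$.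

At least two $b_i$ are nonzero, because $t_i\ne0$. If exactly two are nonzero, say $b_1$ and $b_2$, then $\rho=t_1/t_2$ satisfies $\rho=-b_2/b_1=\rho^2$ by the equations for $j=0,1$, so $\rho=1$, which is excluded. So all $b_i$ are nonzero. In $\mathbb P^2$ intersect the line $b_1s_1+b_2s_2+b_3s_3=0$ with the conic $b_1s_1^2+b_2s_2^2+b_3s_3^2=0$. Substituting $s_3=-(b_1s_1+b_2s_2)/b_3$ and multiplying by $b_3$ gives
\[
b_1(b_1+b_3)\,s_1^2+2b_1b_2\,s_1s_2+b_2(b_2+b_3)\,s_2^2=0 .
\]
Since $2b_1b_2\ne0$, this binary form is nonzero, and the intersection has at most two points. On the other hand, for each $h\ge0$ the point $[t_1^{2^h}:t_2^{2^h}:t_3^{2^h}]$ lies on the line (equation $j=h$) and on the conic (equation $j=h+1$). Two of the points for $h=0,1,2$ coincide, so $\rho=t_1/t_2\ne1$ satisfies $\rho=\rho^2$, $\rho^2=\rho^4$ or $\rho=\rho^4$. The first gives $\rho=1$, and so does the second because $\rho$ has odd order. Hence $\rho^3=1$ and $3\mid r$.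

The exception is real: if $\omega$ has order $3$, then $1+\omega^{2^j}+\omega^{2\cdot2^j}=0$ for all $j$. With the reduction above, the example proves $\operatorname{LI}(3,q,r)$ for $q$ odd and every $r$ coprime to $6q$ with $2\in\langle q\rangle\bmod r$.
\end{example}

The argument compares a long orbit of the power map with a bounded set of solutions. Two things change in general. First, one must know how many equations to use, uniformly in $b$ and $k$. Second, the solution set may be infinite: for $b=(1,-1,1,-1)$ the whole line $\{[x:x:y:y]\}$ satisfies $\sum b_is_i^{n^j}=0$ for all $j$. So we count irreducible components in place of points, and we must show that each point of the orbit is a component by itself.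

\begin{remark}\label{rem:hyp}
Each hypothesis of Theorem~\ref{thm:span} guards against a counterexample.
\begin{itemize}
\item[(a)] \emph{$n\ne0$ in $k$.} Take $n=2$, $\operatorname{char}k=2$, and $r=2^d-1$, $t=(1,\zeta,1+\zeta)$ as in Example~\ref{ex:mersenne}. Then $\operatorname{ord}_\ell(2)=d$ is as large as we like, yet every $v_j$ has coordinate sum $0$. In the terms of Example~\ref{ex:three}, the conic is the line counted twice.
\item[(b)] \emph{Large order.} Let $\ell\ne\operatorname{char}k$ be a prime with $e=\operatorname{ord}_\ell(n)<m$. As $e\le\ell-1$, we can choose $e+1$ distinct $\ell$-th roots of unity. The sequence $v_j$ then takes at most $e$ values, which cannot span $k^{e+1}$.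
\item[(c)] \emph{$\gcd(r,n)=1$.} For $n=2$, $r=4$ and the four fourth roots of unity, $v_j=(1,1,1,1)$ for $j\ge2$, so the span has dimension at most $3$.
\end{itemize}
\end{remark}

\section{Proof of Theorem~\ref{thm:span}}\label{sec:span}

Throughout this section $m\ge1$ and $n\ge2$ are fixed, and $k$ is an algebraically closed field. For $1\le M\le m$ and $b\in(k^\times)^M$ put
\[
F_j(s)=\sum_{i=1}^Mb_is_i^{n^j},\qquad P_b=\{[s]\in\mathbb P^{M-1}(k):F_j(s)=0\text{ for all }j\ge0\}.
\]
Each $F_j$ is a nonzero form of degree $n^j$, and $P_b$ is Zariski closed. Recall that a closed set is the union of finitely many maximal irreducible closed subsets, its irreducible components.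

\subsection*{Finitely many equations suffice}

For fixed $k$ and $b$, finitely many $F_j$ cut out $P_b$, but their number might depend on $k$ and $b$. Treating the $b_i$ as variables and working over $\mathbb Z$ removes this dependence.

\begin{lemma}\label{lem:trunc}
There is an integer $J=J(m,n)\ge0$ such that for every $k$, every $M\le m$ and every $b\in(k^\times)^M$, the set $P_b$ is the common zero set of $F_0,\dots,F_J$.
\end{lemma}

\begin{proof}
In $A=\mathbb Z[B_1,\dots,B_m,S_1,\dots,S_m]$ put $f_j=\sum_{i=1}^mB_iS_i^{n^j}$. By Hilbert's basis theorem $A$ is Noetherian, so the chain of ideals $(f_0)\subseteq(f_0,f_1)\subseteq\cdots$ is stationary from some index $J$ on. Then every $f_j$ has the form $\sum_{\nu\le J}g_{j\nu}f_\nu$ with $g_{j\nu}\in A$. Substitute $B_i=b_i$, $S_i=s_i$ for $i\le M$ and $B_i=S_i=0$ for $i>M$. This sends $f_j$ to $F_j(s)$, so $F_0(s)=\cdots=F_J(s)=0$ implies $F_j(s)=0$ for all $j$.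
\end{proof}

We set
\[
E=E(m,n)=\prod_{j=0}^Jn^j=n^{J(J+1)/2}.
\]

\subsection*{Counting components}

An irreducible closed set $Z\subseteq\mathbb P^N$ has a degree $\deg Z$, namely $(\dim Z)!$ times the leading coefficient of its Hilbert polynomial. It is a positive integer, $\deg\mathbb P^N=1$, and the hypersurface defined by an irreducible form $G$ has degree $\deg G$. We use B\'ezout's theorem as in \cite[Thm.~I.7.7]{Ha}: if $\dim Z\ge1$ and the irreducible form $G$ does not vanish identically on $Z$, and if $W_1,\dots,W_c$ are the components of $Z\cap\{G=0\}$, then $\sum_\nu i_\nu\deg W_\nu=\deg Z\cdot\deg G$ for certain integers $i_\nu\ge1$. Since the forms $F_j$ may cut a component of lower dimension or contain it, we track the sum of the degrees of all components, of whatever dimension. For a closed set $X$ call this sum $\delta(X)$; it is at least the number of components.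

\begin{lemma}\label{lem:count}
If $X\subseteq\mathbb P^N$ is closed and $F$ is a form of degree $D\ge1$, then $\delta(X\cap\{F=0\})\le D\,\delta(X)$. Consequently $P_b$ has at most $E$ irreducible components.
\end{lemma}

\begin{proof}
If $Y=Y_1\cup\cdots\cup Y_c$ with $Y_\alpha$ closed, then $\delta(Y)\le\sum_\alpha\delta(Y_\alpha)$: a component $W$ of $Y$ is irreducible, so it lies in a component $W'$ of some $Y_\alpha$, and $W=W'$ by maximality. Writing $X$ as the union of its components, we may therefore assume that $X=Z$ is irreducible. If $F$ vanishes on $Z$, the intersection is $Z$ and $\deg Z\le D\deg Z$. If $F$ does not vanish on $Z$ and $Z$ is a point, the intersection is empty. In the remaining case let $G_1,\dots,G_c$ be the distinct irreducible factors of $F$. They are forms, none vanishes on $Z$, and $\sum_\alpha\deg G_\alpha\le D$. Then $Z\cap\{F=0\}=\bigcup_\alpha(Z\cap\{G_\alpha=0\})$, and B\'ezout's theorem gives $\delta(Z\cap\{F=0\})\le\sum_\alpha\deg G_\alpha\deg Z\le D\deg Z$.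

For the last statement start from $\mathbb P^{M-1}$, where $\delta=1$, intersect successively with the zero sets of $F_0,\dots,F_J$, and use Lemma~\ref{lem:trunc}.
\end{proof}

\subsection*{Isolated points}

For $\tau\in k^M$ let
\[
R(\tau)=\Bigl\{c\in k^M:\ \sum_ic_i\tau_i^{n^j}=0\text{ for all }j\ge0\Bigr\}
\]
be the space of relations of $\tau$. For $\tau\neq0$, the statements $b\in R(\tau)$ and $[\tau]\in P_b$ say the same thing. The next lemma rests on a feature of diagonal equations: differentiating $F_j$ at $\tau$ in the direction $(\tau_iu_i)_i$ only rescales the coefficient $b_i$ to $n^jb_iu_i$. A deformation of the point $\tau$ inside $P_b$ thus produces a new relation of $\tau$. On the line $\{[x:x:y:y]\}$ of Section~\ref{sec:frob}, moving $x$ alone produces the relation $(1,-1,0,0)$. If there is no room for a new relation, the point cannot move.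

We recall the facts used. For an irreducible closed set $Y\subseteq k^M$ and $y\in Y$, the Zariski tangent space $T_yY$ is the space of $w\in k^M$ with $\sum_i\frac{\partial g}{\partial s_i}(y)\,w_i=0$ for all polynomials $g$ vanishing on $Y$, and $\dim T_yY\ge\dim Y$. For an irreducible closed set $Z\subseteq\mathbb P^{M-1}$, the affine cone $\hat Z=\{0\}\cup\{s\ne0:[s]\in Z\}$ is irreducible of dimension $\dim Z+1$.

\begin{lemma}\label{lem:iso}
Assume $n\ne0$ in $k$. Let $b,\tau\in(k^\times)^M$ with $R(\tau)=kb$. Then $\{[\tau]\}$ is an irreducible component of $P_b$.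
\end{lemma}

\begin{proof}
Since $b\in R(\tau)$, the point $[\tau]$ lies on some component $Z$ of $P_b$. Every $F_j$ is a form vanishing on $Z$, so it vanishes on $\hat Z$. Hence each $w\in T_\tau\hat Z$ satisfies
\[
\sum_ib_i\,n^j\,\tau_i^{n^j-1}w_i=0\qquad(j\ge0).
\]
As $\tau_i\ne0$, we may write $w_i=\tau_iu_i$. As $n\ne0$ in $k$, we may divide by $n^j$. This gives $\sum_i(b_iu_i)\tau_i^{n^j}=0$ for all $j$, that is, $(b_iu_i)_i\in R(\tau)=kb$. So $b_iu_i=\lambda b_i$ for some $\lambda\in k$, and $u_i=\lambda$ for all $i$ because $b_i\ne0$. Therefore $w=\lambda\tau$, and $\dim Z+1\le\dim T_\tau\hat Z\le1$. An irreducible set of dimension $0$ is a point, so $Z=\{[\tau]\}$.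
\end{proof}

This is the only place where $n\ne0$ in $k$ is used.

\subsection*{The orbit of a minimal relation}

\begin{proof}[Proof of Theorem~\ref{thm:span}]
Suppose that the $v_j$ do not span $k^{m'}$. Then a nonzero linear form vanishes on all of them, so $R(t_1,\dots,t_{m'})\ne0$. To meet the hypothesis of Lemma~\ref{lem:iso}, choose a nonzero relation with the smallest possible number $M$ of nonzero coordinates. Renumber so that these are the first $M$, let $b\in(k^\times)^M$ consist of them, and put $t=(t_1,\dots,t_M)$. We have $M\ge2$, because $b_1t_1\ne0$.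

We claim that $R(t)=kb$. Let $c\in R(t)$ and $\lambda=c_1/b_1$. Then $c-\lambda b\in R(t)$ has first coordinate $0$. Extended by zeros, it is a relation of $(t_1,\dots,t_{m'})$ with fewer than $M$ nonzero coordinates, so $c-\lambda b=0$.

For $h\ge0$ put $t^{(h)}=(t_1^{n^h},\dots,t_M^{n^h})\in(k^\times)^M$. The space $R(t^{(h)})$ is defined by the equations $\sum_ic_it_i^{n^j}=0$ for $j\ge h$ only, so it contains $R(t)$ and might be larger. Here we use $\gcd(n,r)=1$: there is $f\ge1$ with $n^f\equiv1\pmod r$, so $t_i^{n^{j+f}}=t_i^{n^j}$ for all $i$ and all $j\ge0$. The equations are periodic in $j$ from $j=0$ on, and those with $j\ge h$ include all of them. Hence $R(t^{(h)})=R(t)=kb$, and Lemma~\ref{lem:iso} shows that $\{[t^{(h)}]\}$ is a component of $P_b$, for every $h\ge0$ and the same $b$.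

By Lemma~\ref{lem:count} the $E+1$ points $[t^{(0)}],\dots,[t^{(E)}]$ are not all distinct, say $[t^{(h)}]=[t^{(h')}]$ with $0\le h<h'\le E$. Put $e=h'-h$, so $1\le e\le E$, and $\rho=t_1/t_2$, which differs from $1$ because the $t_i$ are distinct. Comparing the ratios of the first two coordinates gives $\rho^{n^h}=\rho^{n^{h'}}$, so the order $o$ of $\rho$ divides $n^h(n^e-1)$. Also $o\mid r$, so $o$ is coprime to $n$, and $o\mid n^e-1$. Since $o>1$, it has a prime factor $\ell$. Then $\ell\mid r$ and $\ell\mid n^e-1$, so $\operatorname{ord}_\ell(n)\le e\le E$, contrary to the hypothesis.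
\end{proof}

\section{Prime divisors of $q^K-n$}\label{sec:primes}

To apply Theorem~\ref{thm:crit} we need infinitely many primes $r$ with $n\in\langle q\rangle\bmod r$. These are prime divisors of the numbers $q^K-n$. If there were finitely many, we could choose $K$ so that $q^K-n$ is congruent to an earlier term modulo high powers of all of them, which would force the two terms to be equal.

\begin{lemma}\label{lem:primes}
Let $q,n\ge2$ be coprime. Infinitely many primes divide some number $q^K-n$ with $K\ge1$ and $q^K>n$, and every such prime is coprime to $qn$.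
\end{lemma}

\begin{proof}
Let $\ell$ be a prime dividing $q^K-n$. If $\ell\mid q$ then $\ell\mid n$, and if $\ell\mid n$ then $\ell\mid q^K$; both contradict $\gcd(q,n)=1$.

Suppose that the primes in question are $\ell_1,\dots,\ell_s$. Fix $K_0\ge1$ with $u=q^{K_0}-n>0$. Then $u=\prod_i\ell_i^{w_i}$ with $w_i\ge0$. Put $Q=\prod_i\ell_i^{w_i+1}$ and $K=K_0+\varphi(Q)$, where $\varphi$ is Euler's function. Since $q$ is coprime to $Q$, we have $q^{\varphi(Q)}\equiv1\pmod Q$, so $q^K-n\equiv u\pmod{\ell_i^{w_i+1}}$ for each $i$. Thus $\ell_i^{w_i}$ divides $q^K-n$ and $\ell_i^{w_i+1}$ does not. All prime factors of the positive integer $q^K-n$ are among the $\ell_i$, so $q^K-n=\prod_i\ell_i^{w_i}=q^{K_0}-n$, which contradicts $K>K_0$.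
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $n=2$ if $q$ is odd and $n=3$ if $q$ is even, so that $\gcd(n,q)=1$. Each prime $r$ from Lemma~\ref{lem:primes} is coprime to $qn$ and satisfies $n\equiv q^K\pmod r$ for some $K$, which is (i). Discard the finitely many that divide $\prod_{1\le e\le E(m,n)}(n^e-1)$. The infinitely many remaining primes satisfy (ii), so Theorem~\ref{thm:crit} gives $\operatorname{LI}(m,q,r)$ and $\operatorname{Cond}(m,q,r)$ for each of them.
\end{proof}

\section{Bounds in terms of the order of $q$}\label{sec:order}

The constant $E(m,n)$ comes from Hilbert's basis theorem, so Theorem~\ref{thm:crit} does not name the primes it excludes. We close with two explicit statements in terms of $d=\operatorname{ord}_r(q)$.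

A relation among powers of a generator $\eta$ of $\mu_r$ is a polynomial vanishing at $\eta$, so its degree is at least $d$. For prime $r$ every element of $\mu_r\setminus\{1\}$ is a generator, and we can choose the one that makes the exponents short. The tool is Minkowski's theorem: if $\Lambda\subseteq\mathbb Z^N$ is a subgroup of finite index $D$, then every compact convex set in $\mathbb R^N$ that is symmetric about $0$ and has volume at least $2^ND$ contains a nonzero point of $\Lambda$.

\begin{proposition}\label{prop:mink}
Let $m\ge2$ and let $r\nmid q$ be prime. If $d>2r^{1-1/(m-1)}$, then $\operatorname{LI}(m,q,r)$ holds.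
\end{proposition}

\begin{proof}
A single root of unity is nonzero, hence independent. The bound $2r^{1-1/(m-1)}$ increases with $m$, so the hypothesis for $m$ implies the hypothesis for each $m'$ with $2\le m'\le m$, and it suffices to treat exactly $m$ distinct elements. Suppose $\sum_{i=1}^ma_i\zeta_i=0$ with distinct $\zeta_i\in\mu_r$ and $a_i\in\mathbb F_q$ not all $0$. Dividing by $\zeta_m$, we may write $\zeta_i=\zeta^{e_i}$ with $\zeta$ a generator of $\mu_r$, with $e_m=0$, and with the $e_i$ distinct modulo $r$. Put $N=m-1$ and
\[
\Lambda=\{z\in\mathbb Z^N:\ z\equiv\theta\,(e_1,\dots,e_N)\pmod r\text{ for some }\theta\in\mathbb Z\}.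
\]
The group $\Lambda/r\mathbb Z^N$ is generated by the class of $(e_1,\dots,e_N)$, which is nonzero, so it has order $r$, and $\Lambda$ has index $r^{N-1}$ in $\mathbb Z^N$. The cube $|x_i|\le L=r^{1-1/N}$ has volume $2^Nr^{N-1}$, so it contains a point $z\ne0$ of $\Lambda$, with $z\equiv\theta(e_1,\dots,e_N)\pmod r$. If $r\mid\theta$, then $z\in r\mathbb Z^N\setminus\{0\}$, which is impossible since $L<r$. So $\theta$ is invertible modulo $r$, and there is a generator $\eta$ of $\mu_r$ with $\eta^\theta=\zeta$.

Put $z_m=0$. Then $z_i\equiv\theta e_i\pmod r$ for $1\le i\le m$, so the $z_i$ are distinct and $\eta^{z_i}=\zeta^{e_i}=\zeta_i$. With $c=-\min_iz_i$, the polynomial $\sum_ia_ix^{z_i+c}\in\mathbb F_q[x]$ is nonzero, has degree at most $2L<d$, and vanishes at $\eta$. This is impossible, because the minimal polynomial of $\eta$ over $\mathbb F_q$ has degree $d$.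
\end{proof}

In the other direction, the counting of Section~\ref{sec:first} gives a necessary condition.

\begin{proposition}\label{prop:count}
If $\gcd(r,q)=1$, $\operatorname{LI}(m,q,r)$ holds and $s=\lfloor m/2\rfloor$, then
\[
\sum_{i=0}^s\binom ri(q-1)^i\le q^d .
\]
\end{proposition}

\begin{proof}
The left side counts the families $(a_\zeta)_{\zeta\in\mu_r}$ in $\mathbb F_q$ with at most $s$ nonzero entries. The difference of two distinct such families is nonzero and has at most $2s\le m$ nonzero entries, so by $\operatorname{LI}(m,q,r)$ the two sums $\sum_\zeta a_\zeta\zeta$ are different. All these sums lie in $\mathbb F_q(\mu_r)=\mathbb F_{q^d}$.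
\end{proof}

For $1\le s\le r$ we have $\binom rs=\prod_{i=0}^{s-1}\frac{r-i}{s-i}\ge(r/s)^s$, so Proposition~\ref{prop:count} gives $d\ge s\log_q(r/s)$. Thus $\operatorname{LI}(m,q,r)$ requires $d$ to be at least about $\lfloor m/2\rfloor\log_qr$, and for prime $r$ it is guaranteed once $d$ exceeds $2r^{1-1/(m-1)}$.

\begin{thebibliography}{9}

\bibitem{Ha}
Hartshorne, \emph{Algebraic Geometry}.

\bibitem{LG}
\emph{Multiplicative subgroups avoiding linear relations in finite fields and a local-global principle},
\texttt{http://mat.uc.cl/\textasciitilde hector.pasten/preprints/LocGlobPAMS.pdf}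

\end{thebibliography}
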